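\title{A normal first countable space that is $\aleph_1$- but not $\aleph_2$-collectionwise Hausdorff, consistently with GCH}

\begin{abstract}
We show that ZFC + GCH, if consistent, does not prove that every normal first countable $\aleph_1$-collectionwise Hausdorff space is $\aleph_2$-collectionwise Hausdorff. Starting from GCH and a nonreflecting stationary set $E$ of ordinals below $\omega_2$ of countable cofinality, we force, without adding subsets of $\omega_1$ and preserving cardinals and GCH, a Moore space that consists of $E$ as a closed discrete set and of isolated points, that is normal, and in which every bounded part of $E$ but not $E$ itself can be separated by disjoint open sets. The main step shows that an iteration of length $\omega_3$ with supports of size $\aleph_1$ does not separate $E$. It uses a coherent sequence of injections of countable ordinals into $\omega$ to control $\aleph_1$ coordinates during a construction of length $\omega$.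
\end{abstract}

\section{Introduction}\label{sec:intro}

A subset $D$ of a topological space is \emph{separated} if there are pairwise disjoint open sets $U_d$, $d\in D$, with $d\in U_d$. For a cardinal $\kappa$, a space is \emph{$\kappa$-collectionwise Hausdorff} ($\kappa$-cwH) if every closed discrete subset of size at most $\kappa$ is separated, and \emph{collectionwise Hausdorff} if it is $\kappa$-cwH for all $\kappa$. The \emph{character} of a space is the least cardinal $\lambda$ such that every point has a neighborhood base of size at most $\lambda$, and a space is \emph{first countable} if every point has a countable neighborhood base. Normal spaces are assumed to be $T_1$.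

Every subset of a closed discrete set $D$ is closed. So in a normal space, whenever $D$ is cut into two pieces, the pieces lie in disjoint open sets, while to separate $D$ is to do the same for the partition of $D$ into points. For countable $D=\{d_n:n<\omega\}$ the second follows from much less than the first: in a regular space choose open $V_n\ni d_n$ whose closure misses the closed set $D\setminus\{d_n\}$, and put $U_n=V_n\setminus\bigcup_{m<n}\overline{V_m}$. In a metric space the size of $D$ plays no role: the balls about $d\in D$ of radius half the distance from $d$ to $D\setminus\{d\}$ are pairwise disjoint. First countable spaces lie in between. Once a decreasing base $U_0(d)\supseteq U_1(d)\supseteq\cdots$ is fixed at each $d\in D$, an attempt to separate $D$, or two pieces of $D$, is a function $f:D\to\omega$, and whether the two-piece property implies the full one is a question about such functions. The following instance of it was posed in \cite{huge}.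

\begin{quote}
Does ZFC + GCH prove that every normal first countable $\aleph_1$-cwH space is $\aleph_2$-cwH?
\end{quote}

There are reasons to expect a positive answer. Under $V=L$, normal first countable spaces are collectionwise Hausdorff \cite{fleissner}. GCH alone yields a strong guessing principle on the ordinals below $\omega_2$ of countable cofinality (Lemma~\ref{lem:guess}). A counterexample of character $\aleph_1$ is known to be consistent with GCH, but it is built on the ordinals of cofinality $\omega_1$, and the guessing principle rules out its first countable analog (Proposition~\ref{prop:ladder}). Nevertheless the answer is negative.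

Let $S^2_0=\{\delta<\omega_2:\mathrm{cf}\,\delta=\omega\}$. A set $E\subseteq S^2_0$ is \emph{nonreflecting} if $E\cap\gamma$ is nonstationary in $\gamma$ for every $\gamma<\omega_2$ of cofinality $\omega_1$.

\begin{theorem}\label{thm:main}
Assume GCH and let $E\subseteq S^2_0$ be a nonreflecting stationary set. There is a forcing $P$ that adds no new $\omega_1$-sequences of ground model elements, is $\aleph_3$-c.c., preserves cardinals and GCH, and forces that there is a normal, first countable, $\aleph_1$-cwH space that is not $\aleph_2$-cwH.
\end{theorem}

\begin{corollary}\label{cor:con}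
If ZFC is consistent, then so is ZFC + GCH + ``there is a normal first countable $\aleph_1$-cwH space that is not $\aleph_2$-cwH''.
\end{corollary}

Since $L$ satisfies GCH, the corollary and \cite{fleissner} together show that the assertion ``every normal first countable $\aleph_1$-cwH space is $\aleph_2$-cwH'' is independent of ZFC + GCH, relative to the consistency of ZFC. The result of \cite{fleissner} is not used in any proof below.

The space is a graph on the vertex set $E$ whose edges are isolated points (Section~\ref{sec:space}). Nonreflection makes it $\aleph_1$-cwH whatever the edges are (Section~\ref{sec:ladders}). The forcing adds the edges generically and then, in $\omega_3$ further coordinates, a witness to normality for each two-coloring of $E$ (Section~\ref{sec:forcing}). What has to be proved is that these witnesses do not conspire to separate $E$. Section~\ref{sec:onecoord} does this for a single coordinate, where the main idea is already visible, and Sections~\ref{sec:tools} and~\ref{sec:proof} treat the general case. Section~\ref{sec:further} records further properties of the space and of the model.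

\subsection*{Conventions}
``Almost all $n$'' means all but finitely many $n<\omega$. For an ordinal $\gamma$ of uncountable cofinality, a \emph{club} of $\gamma$ is a closed unbounded subset, and a subset of $\gamma$ is \emph{stationary} if it meets every club. The intersection of $\aleph_1$ clubs of $\omega_2$ is a club. Fodor's lemma says that a function $g$ on a stationary subset of $\omega_1$ with $g(\alpha)<\alpha$ is constant on a stationary set. In a forcing, $q\le p$ means that $q$ is stronger than $p$.

For a regular cardinal $\chi$, $H(\chi)$ is the set of sets whose transitive closure has size less than $\chi$; we always take $\chi$ so large that all objects under discussion belong to $H(\chi)$. We use the following facts about $N\prec H(\chi)$.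
\begin{itemize}
\item[(E1)] If $a\in N$ and the cardinal $|a|$ is a subset of $N$, then $a\subseteq N$, because $N$ contains a bijection between $|a|$ and $a$. In particular countable elements of $N$ are subsets of $N$, and if $|N|=\aleph_1$ and $\omega_1\subseteq N$, then $N\cap\omega_2$ is a limit ordinal below $\omega_2$.
\item[(E2)] If $\delta=N\cap\omega_2$ is an ordinal below $\omega_2$, then every club $C\in N$ of $\omega_2$ is unbounded in $\delta$ by elementarity, so $\delta\in C$. Hence a set $S\in N$ with $\delta\in S\subseteq\omega_2$ is stationary: otherwise $N$ would contain a club disjoint from $S$.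
\item[(E3)] If $N$ is countable, then $i=N\cap\omega_1$ is a countable limit ordinal. A set $A\in N$ with $i\in A\subseteq\omega_1$ is uncountable, since otherwise $A\subseteq N\cap\omega_1=i$ by (E1). If $A\in N$ is an uncountable subset of $\omega_1$, then $A\cap i$ is unbounded in $i$.
\item[(E4)] For every $x\in H(\chi)$ and every stationary $S\subseteq\omega_2$ there is $N\prec H(\chi)$ with $x\in N$, $|N|=\aleph_1$, $\omega_1\subseteq N$ and $N\cap\omega_2\in S$. Indeed, take a continuous increasing chain $\langle N_j:j<\omega_2\rangle$ of such models with $j\subseteq N_{j+1}$; the ordinals $N_j\cap\omega_2$ form a club.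
\end{itemize}

\section{Ladder system spaces and guessing}\label{sec:guess}

This section explains why the example cannot be an ordinary ladder system space. Only Lemma~\ref{lem:guess} is used later, in Section~\ref{sec:further}.

Let $\theta\in\{\omega,\omega_1\}$, let $S$ be a set of ordinals below $\omega_2$ of cofinality $\theta$, and for $\delta\in S$ let $\eta_\delta$ be an increasing $\theta$-sequence converging to $\delta$. The \emph{ladder system space} $L(\eta)$ has underlying set $(\omega_2\times\{0\})\cup(S\times\{1\})$. The points $(\alpha,0)$ are isolated, and the basic neighborhoods of $(\delta,1)$ are the sets $\{(\delta,1)\}\cup\{(\eta_\delta(\mu),0):\nu<\mu<\theta\}$ for $\nu<\theta$.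

The known example of character $\aleph_1$ is of this form, with $\theta=\omega_1$ and $S$ the set of all ordinals below $\omega_2$ of cofinality $\omega_1$. There is a model of GCH with a ladder system $\eta$ on this $S$ such that for every sequence $\langle c_\delta:\delta\in S\rangle$ of functions $c_\delta:\omega_1\to2$ there is $f:\omega_2\to2$ such that for each $\delta\in S$ there is $\mu_\delta<\omega_1$ with $f(\eta_\delta(\mu))=c_\delta(\mu)$ whenever $\mu_\delta<\mu<\omega_1$. In that model $L(\eta)$ is normal, $\aleph_1$-cwH and not $\aleph_2$-cwH. It has character $\aleph_1$ and is not first countable. For $\theta=\omega$ the space $L(\eta)$ is first countable, but then GCH can guess.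

\begin{lemma}\label{lem:guess}
Assume $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$. There are functions $F^i_\delta:\omega_1\times\delta\to\omega$, for $\delta\in S^2_0$ and $i<\omega_1$, such that for every $F:\omega_1\times\omega_2\to\omega$ there is a club $C$ of $\omega_2$ with $F{\upharpoonright}(\omega_1\times\delta)\in\{F^i_\delta:i<\omega_1\}$ for all $\delta\in C\cap S^2_0$.
\end{lemma}

\begin{proof}
There are $2^{\aleph_1}=\aleph_2$ functions $\omega_1\times\beta\to\omega$ with $\beta<\omega_2$; list them as $\langle a_j:j<\omega_2\rangle$. For $\delta\in S^2_0$ let $\langle F^i_\delta:i<\omega_1\rangle$ list, with repetitions, the zero function and all functions $\omega_1\times\delta\to\omega$ of the form $\bigcup_{j\in b}a_j$ with $b$ a countable subset of $\delta$; there are at most $\aleph_1^{\aleph_0}=\aleph_1$ such $b$. Given $F$, choose $j(\beta)$ with $a_{j(\beta)}=F{\upharpoonright}(\omega_1\times\beta)$ and let $C$ be the club of limit ordinals $\delta$ with $j(\beta)<\delta$ for all $\beta<\delta$. If $\delta\in C$ and $\delta=\sup_k\beta_k$ with $\beta_k<\delta$, then $b=\{j(\beta_k):k<\omega\}$ gives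 $F{\upharpoonright}(\omega_1\times\delta)$.
\end{proof}

\begin{proposition}\label{prop:ladder}
Assume GCH and let $\eta$ be a ladder system on $S\subseteq S^2_0$. If $S$ is stationary, then $L(\eta)$ is not normal. If $S$ is nonstationary and $L(\eta)$ is $\aleph_1$-cwH, then $L(\eta)$ is $\aleph_2$-cwH.
\end{proposition}

\begin{proof}
Let $S$ be stationary and suppose that $L(\eta)$ is normal. For $i<\omega_1$ and $\delta\in S$ choose $c_i(\delta)\in 2$ such that $F^i_\delta(i,\eta_\delta(n))\ne c_i(\delta)$ for infinitely many $n$; one of the two values works. Let $W_0,W_1$ be disjoint open sets containing the closed sets $c_i^{-1}(0)\times\{1\}$ and $c_i^{-1}(1)\times\{1\}$, and let $f_i(\alpha)$ be $0$ if $(\alpha,0)\in W_0$ and $1$ otherwise. Then for every $\delta\in S$ we have $f_i(\eta_\delta(n))=c_i(\delta)$ for almost all $n$. Put $F(i,\alpha)=f_i(\alpha)$. By Lemma~\ref{lem:guess} there are $\delta\in S$ and $i$ with $F{\upharpoonright}(\omega_1\times\delta)=F^i_\delta$, and then $f_i(\eta_\delta(n))\ne c_i(\delta)$ for infinitely many $n$, a contradiction.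

Let $S$ be disjoint from a club $\{\gamma_j:j<\omega_2\}$, enumerated increasingly, with $\gamma_0=0$. Each $\delta\in S$ lies in an interval $(\gamma_j,\gamma_{j+1})$. Separate each closed discrete set $(S\cap(\gamma_j,\gamma_{j+1}))\times\{1\}$ by basic neighborhoods that use only ladder points above $\gamma_j$. Together they separate $S\times\{1\}$. For a closed discrete $Z$, shrink the neighborhoods of the points of $Z\cap(S\times\{1\})$ so that they contain no other point of $Z$, and use singletons for the isolated points of $Z$.
\end{proof}

In $L(\eta)$ the obstruction to separation sits on one fixed stationary set, and every point of that set can be used to defeat a guess. In the space of Section~\ref{sec:space} every candidate $f$ for a separation also fails on a stationary set, but the set depends on $f$.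

\section{Nonreflecting sets and ladder assignments}\label{sec:ladders}

We first derive the corollary, which amounts to finding a nonreflecting stationary set in $L$.

\begin{proof}[Proof of Corollary~\ref{cor:con} from Theorem~\ref{thm:main}]
If ZFC is consistent, so is ZFC + $V=L$, and $L$ satisfies GCH and $\square_{\omega_1}$ (Jensen). The principle $\square_{\omega_1}$ gives, for each limit $\alpha<\omega_2$, a closed unbounded $C_\alpha\subseteq\alpha$ of order type at most $\omega_1$, such that $C_\alpha=C_\gamma\cap\alpha$ whenever $\alpha$ belongs to $\lim C_\gamma$, the set of limit points of $C_\gamma$ below $\gamma$. The map $\alpha\mapsto\mathrm{otp}\,C_\alpha$ takes at most $\aleph_1$ values on the stationary set $S^2_0$, and a union of $\aleph_1$ nonstationary subsets of $\omega_2$ is nonstationary. So the map is constant on a stationary $E\subseteq S^2_0$. Let $\mathrm{cf}\,\gamma=\omega_1$. Then $\lim C_\gamma$ is a club of $\gamma$, and the order types $\mathrm{otp}\,C_\alpha=\mathrm{otp}(C_\gamma\cap\alpha)$ for $\alpha\in\lim C_\gamma$ are pairwise distinct. Hence $\lim C_\gamma$ meets $E$ in at most one point,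 and a final segment of it is a club of $\gamma$ disjoint from $E$. So $E$ is nonreflecting, and Theorem~\ref{thm:main} applies in $L$.
\end{proof}

In this section and the next, $E\subseteq S^2_0$ is nonreflecting and unbounded in $\omega_2$. Neither GCH nor stationarity is used, so the results can be applied in a generic extension.

\begin{definition}\label{def:ladder}
A \emph{ladder assignment} on $E\cap(\gamma+1)$, or on $E$, is a function $\ell$ on that set such that each value $\ell(\delta)$ is either $\emptyset$ or a pair $(\eta_\delta,h_\delta)$, where $\eta_\delta:\omega\to E\cap\delta$ is strictly increasing and cofinal in $\delta$ and $h_\delta:\omega\to\omega$. Put $\Lambda=\Lambda_\ell=\{\delta:\ell(\delta)\ne\emptyset\}$. Let $\delta\in\Lambda$, let $f$ be a function into $\omega$ defined at least on $E\cap\delta$, and let $c:E\to2$.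
\begin{itemize}
\item $f$ is \emph{good at $\delta$} if $f(\eta_\delta(n))>h_\delta(n)$ for almost all $n$.
\item $f$ is \emph{$c$-good at $\delta$} if for almost all $n$ we have $f(\eta_\delta(n))>h_\delta(n)$ or $c(\eta_\delta(n))=c(\delta)$.
\end{itemize}
\end{definition}

So the rungs $\eta_\delta(n)$ of a ladder are themselves points of $E$, and each carries a threshold $h_\delta(n)$ that $f$ should exceed. Good implies $c$-good for every $c$, and both properties depend only on $\ell(\delta)$, on $f{\upharpoonright}(E\cap\delta)$ and on $c$. One point may be a rung of many ladders with unbounded thresholds, so it is not obvious that a function can be good at many points at once. On bounded sets it can, because tails of the ladders can be made disjoint. We allow $\beta=-1$ as a lower endpoint, with $E\cap(\beta+1)=\emptyset$.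

\begin{lemma}\label{lem:tails}
Let $\ell$ be a ladder assignment on $E\cap(\gamma+1)$ and $-1\le\beta<\gamma<\omega_2$. There is $g:\Lambda\cap(\beta,\gamma]\to\omega$ such that the tails $\{\eta_\delta(n):n\ge g(\delta)\}$, for $\delta\in\Lambda\cap(\beta,\gamma]$, are pairwise disjoint and contained in $(\beta,\gamma)$.
\end{lemma}

\begin{proof}
We use induction on $\gamma$, for all $\beta$ and $\ell$ at once. If $\gamma=0$ or $\gamma=\beta+1$, then $E\cap(\beta,\gamma]=\emptyset$. If $\gamma=\gamma'+1$ with $\beta<\gamma'$, then $\gamma\notin E$ and the case $\gamma'$ gives the claim.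

Let $\gamma$ be a limit. Choose an increasing continuous sequence $\langle\gamma_j:j<\mathrm{cf}\,\gamma\rangle$ cofinal in $\gamma$ with $\gamma_0=\beta$. If $\mathrm{cf}\,\gamma=\omega_1$, take all $\gamma_j$ with $j>0$ from a club of $\gamma$ disjoint from $E$; this is where nonreflection is used. Let $\delta\in E\cap(\beta,\gamma)$ and let $j>0$ be least with $\delta\le\gamma_j$. If $j$ were a limit, continuity would give $\delta=\gamma_j\notin E$. So $\delta$ lies in exactly one interval $(\gamma_j,\gamma_{j+1}]$. Apply the induction hypothesis to each pair $\gamma_j<\gamma_{j+1}$. The tails obtained for $j$ lie in $(\gamma_j,\gamma_{j+1})$, so all the tails for $\delta<\gamma$ are pairwise disjoint and lie in $(\beta,\gamma)$. If $\gamma\notin\Lambda$ we are done. If $\gamma\in\Lambda$, then $\mathrm{ran}(\eta_\gamma)\cap\delta$ is finite for each $\delta<\gamma$. Increase each $g(\delta)$ so that the tail of $\eta_\delta$ avoids $\mathrm{ran}(\eta_\gamma)$, and choose $g(\gamma)$ with $\eta_\gamma(g(\gamma))>\beta$.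
\end{proof}

\begin{remark}\label{rem:reflect}
Nonreflection cannot be dropped. Suppose that $\mathrm{cf}\,\gamma=\omega_1$ and $E\cap\gamma$ is stationary in $\gamma$. Let $B\subseteq E\cap\gamma$ be cofinal of order type $\omega_1$, let $\pi$ be the order isomorphism from the closure of $B$ in $\gamma$ onto $\omega_1$, and give each limit point $\delta\in E\cap\gamma$ of $B$ a ladder with rungs in $B$. If the tails were disjoint, then $\pi(\delta)\mapsto\pi(\eta_\delta(g(\delta)))$ would be an injective regressive function on a stationary subset of $\omega_1$, against Fodor's lemma.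
\end{remark}

\begin{lemma}\label{lem:ext}
Let $\ell$ be a ladder assignment on $E\cap(\gamma+1)$, let $-1\le\beta\le\gamma<\omega_2$, $f:E\cap(\beta+1)\to\omega$ and $m<\omega$. There is $f':E\cap(\gamma+1)\to\omega$ extending $f$ such that $f'\ge m$ on $E\cap(\beta,\gamma]$ and $f'$ is good at every $\delta\in\Lambda\cap(\beta,\gamma]$.
\end{lemma}

\begin{proof}
If $\beta=\gamma$ let $f'=f$. Otherwise take $g$ from Lemma~\ref{lem:tails} and put $f'(\eta_\delta(n))=\max(m,h_\delta(n)+1)$ for $\delta\in\Lambda\cap(\beta,\gamma]$ and $n\ge g(\delta)$. These points are distinct for distinct pairs $(\delta,n)$ and lie in $E\cap(\beta,\gamma)$. Put $f'=m$ at the other points of $E\cap(\beta,\gamma]$.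
\end{proof}

We fix once and for all a choice $f'=\mathrm{Ext}_m(\ell,\beta,\gamma,f)$ as in Lemma~\ref{lem:ext}. That the choice depends only on the displayed arguments will matter in Section~\ref{sec:tools}.

\section{The space}\label{sec:space}

Let $\ell$ be a ladder assignment on $E$. View $E$ as the vertex set of a graph with one edge $x_{\delta,n}$ joining $\delta$ to $\eta_\delta(n)$ for each $\delta\in\Lambda$ and $n<\omega$. The edge $x_{\delta,n}$ has \emph{weight} $n$ at its upper end $\delta$ and weight $h_\delta(n)$ at its lower end $\eta_\delta(n)$. Since $\eta_\delta$ is injective, two vertices are joined by at most one edge. Let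
\[
X_\ell=E\cup\{x_{\delta,n}:\delta\in\Lambda,\ n<\omega\},
\]
and for $\delta\in E$ and $m<\omega$ let $U_m(\delta)$ consist of $\delta$ and the edges at $\delta$ whose weight at $\delta$ is at least $m$:
\[
U_m(\delta)=\{\delta\}\cup\{x_{\delta,n}:n\ge m\}\cup\{x_{\delta',n}:\eta_{\delta'}(n)=\delta,\ h_{\delta'}(n)\ge m\},
\]
where the middle set is empty if $\delta\notin\Lambda$. A subset of $X_\ell$ is open if with each $\delta\in E$ it contains some $U_m(\delta)$. Thus edges are isolated points, the sets $U_m(\delta)$ are open and form a base at $\delta$, the space is first countable, and $E$ is closed discrete. Neighborhoods of two distinct vertices can share only the edge joining them, and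
\begin{equation}\label{eq:meet}
x_{\delta,n}\in U_k(\delta)\cap U_{k'}(\eta_\delta(n))\iff n\ge k\ \text{ and }\ h_\delta(n)\ge k'.
\end{equation}
Taking $k>n$ we separate two vertices. Since $\bigcap_mU_m(\delta)=\{\delta\}$, a vertex and an edge are separated too, so $X_\ell$ is Hausdorff.

A function $f:E\to\omega$ chooses neighborhoods $U_{f(\delta)}(\delta)$. By \eqref{eq:meet}, $f$ is good at $\delta$ exactly when only finitely many edges going down from $\delta$ are captured by the neighborhoods of their lower ends, and these finitely many can be discarded by shrinking the neighborhood of $\delta$. The property $c$-good says the same about the edges whose ends have different colors.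

\begin{lemma}\label{lem:space}
Let $\ell$ be a ladder assignment on $E$.
\begin{enumerate}
\item If for every $c:E\to2$ there is $f:E\to\omega$ that is $c$-good at every $\delta\in\Lambda$, then $X_\ell$ is normal.
\item $X_\ell$ is $\aleph_1$-cwH.
\item If no $f:E\to\omega$ is good at every $\delta\in\Lambda$, then $X_\ell$ is not $\aleph_2$-cwH.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $H_0,H_1$ be disjoint closed sets. Let $c$ be $0$ on $H_0\cap E$ and $1$ on the rest of $E$, and let $f$ be $c$-good at every point of $\Lambda$. For $\delta\in\Lambda$ the set $b_\delta$ of $n$ with $f(\eta_\delta(n))\le h_\delta(n)$ and $c(\eta_\delta(n))\ne c(\delta)$ is finite. Choose $f^+\ge f$ such that $f^+(\delta)$ exceeds all elements of $b_\delta$, and let $W_\epsilon=\bigcup\{U_{f^+(\delta)}(\delta):c(\delta)=\epsilon\}$ for $\epsilon\in2$. A point of $W_0\cap W_1$ would be an edge $x_{\delta,n}$ whose ends have different colors, with $n\ge f^+(\delta)$ and $h_\delta(n)\ge f^+(\eta_\delta(n))\ge f(\eta_\delta(n))$ by \eqref{eq:meet}. Then $n\in b_\delta$ and $n\ge f^+(\delta)$, which is impossible. So $W_0\cap W_1=\emptyset$.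 The sets $(W_0\setminus H_1)\cup(H_0\setminus E)$ and $(W_1\setminus H_0)\cup(H_1\setminus E)$ are open, because $H_0\setminus E$ and $H_1\setminus E$ consist of isolated points. They contain $H_0$ and $H_1$, because $H_\epsilon\cap E\subseteq W_\epsilon$. They are disjoint, because $W_0\cap W_1$, $H_0\cap H_1$, $(W_0\setminus H_1)\cap H_1$ and $(W_1\setminus H_0)\cap H_0$ are empty.

(2) Let $Z$ be closed discrete with $|Z|\le\aleph_1$, and let $\gamma<\omega_2$ bound $Z\cap E$. Lemma~\ref{lem:ext} with $\beta=-1$ gives $f$ on $E\cap(\gamma+1)$ that is good at every $\delta\in\Lambda\cap(\gamma+1)$. Choose $f^+\ge f$ such that $f^+(\delta)$ exceeds the finitely many $n$ with $f(\eta_\delta(n))\le h_\delta(n)$, and such that $U_{f^+(\delta)}(\delta)\cap Z=\{\delta\}$ for $\delta\in Z\cap E$. By \eqref{eq:meet} no edge lies in the chosen neighborhoods of both its ends, so the sets $U_{f^+(\delta)}(\delta)$ for $\delta\le\gamma$ are pairwise disjoint. Use them for the points of $Z\cap E$ and use $\{z\}$ for $z\in Z\setminus E$.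

(3) The set $E$ is closed discrete of size $\aleph_2$. If it is separated, there is $f:E\to\omega$ such that the sets $U_{f(\delta)}(\delta)$ are pairwise disjoint. For $\delta\in\Lambda$ and $n\ge f(\delta)$, \eqref{eq:meet} gives $h_\delta(n)<f(\eta_\delta(n))$. So $f$ is good at every $\delta\in\Lambda$.
\end{proof}

We therefore want, together with GCH, a ladder assignment $\ell$ on $E$ such that every coloring $c$ has an everywhere $c$-good function but no function is everywhere good.

\begin{remark}\label{rem:guessfails}
The argument of Proposition~\ref{prop:ladder} does not exclude this. To imitate it, define $c_i(\delta)$ by recursion on $\delta\in E$ so that the guess $F^i_\delta(i,\cdot)$ is not $c_i$-good at $\delta$ whenever it is not good at $\delta$: among the infinitely many rungs at which the guess does not exceed the threshold one color occurs infinitely often, and $\delta$ gets the other color. If $f_i$ is everywhere $c_i$-good, then at a $\delta\in\Lambda$ where $\langle f_i:i<\omega_1\rangle$ is guessed by $F^i_\delta$ we conclude only that this one $f_i$ is good at $\delta$.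
\end{remark}

\begin{remark}\label{rem:stationary}
If $E$ is nonstationary, the limit step in the proof of Lemma~\ref{lem:tails} works for $\gamma=\omega_2$ with a club disjoint from $E$, and the proof of Lemma~\ref{lem:ext} gives a function that is good at every point of $\Lambda$. So $E$ has to be stationary in the final model.
\end{remark}

\section{The forcing}\label{sec:forcing}

From now on GCH holds in the ground model $V$ and $E\subseteq S^2_0$ is nonreflecting and stationary. A condition will consist of an initial segment of the ladder assignment and, for at most $\aleph_1$ coordinates $\zeta<\omega_3$, an initial segment of the same length of a function $f_\zeta$ that is to be good for the $\zeta$-th coloring. All these segments are ground model objects; only the colorings are names.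

\begin{definition}\label{def:forcing}
By recursion on $\xi\le\omega_3$ we define forcings $P_\xi$. Once $P_\zeta$ is defined for some $\zeta<\omega_3$, we choose a $P_\zeta$-name $\dot c_\zeta$ that is forced to be a function $E\to2$. A condition $p\in P_\xi$ is a triple $(\lambda_p,\ell_p,\langle p(\zeta):\zeta\in d_p\rangle)$, where the \emph{length} $\lambda_p$ is below $\omega_2$, $\ell_p$ is a ladder assignment on $E\cap(\lambda_p+1)$, the \emph{support} $d_p\subseteq\xi$ has size at most $\aleph_1$, $p(\zeta):E\cap(\lambda_p+1)\to\omega$, and for each $\zeta\in d_p$ the triple $p{\upharpoonright}\zeta=(\lambda_p,\ell_p,\langle p(\zeta'):\zeta'\in d_p\cap\zeta\rangle)$ is in $P_\zeta$ and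
\begin{equation}\label{eq:star}
p{\upharpoonright}\zeta\Vdash_{P_\zeta}\ p(\zeta)\text{ is }\dot c_\zeta\text{-good at every }\delta\in\Lambda_{\ell_p}.
\end{equation}
We put $q\le p$ if $\lambda_q\ge\lambda_p$, $\ell_q\supseteq\ell_p$, $d_q\supseteq d_p$, and $q(\zeta)\supseteq p(\zeta)$ for $\zeta\in d_p$. Let $P=P_{\omega_3}$.
\end{definition}

For $\xi\le\xi'$, $P_\xi$ is the set of $p\in P_{\xi'}$ with $d_p\subseteq\xi$, and $p\le p{\upharpoonright}\xi\in P_\xi$ for $p\in P_{\xi'}$. Supports are bounded in $\omega_3$, so $P=\bigcup_{\xi<\omega_3}P_\xi$. The conditions of $P_0$ are the triples $(\lambda,\ell,\emptyset)$. The names $\dot c_\zeta$ are specified in Subsection~\ref{sub:book}; until then they are arbitrary.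

To show that a triple $r$ of the right shape is a condition, we verify \eqref{eq:star} by induction on $\zeta\in d_r$; the induction hypothesis says that $r{\upharpoonright}\zeta\in P_\zeta$. At each $\zeta$ two observations are available. If $r(\zeta)$ is good at $\delta$, nothing is to be shown at $\delta$. And old points are inherited:
\begin{itemize}
\item[(Inh)] if $p$ is a condition, $\zeta\in d_p$, $r{\upharpoonright}\zeta\le p{\upharpoonright}\zeta$ and $r(\zeta)\supseteq p(\zeta)$, then $r{\upharpoonright}\zeta$ forces that $r(\zeta)$ is $\dot c_\zeta$-good at every $\delta\in\Lambda_{\ell_r}$ with $\delta\le\lambda_p$.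
\end{itemize}

\subsection{Amalgamation and unions}

\begin{lemma}\label{lem:amalg}
\begin{enumerate}
\item[(a)] Let $\xi\le\xi'$, $p\in P_{\xi'}$, $q\in P_\xi$, $q\le p{\upharpoonright}\xi$ and $m<\omega$. Let $r$ be the triple with $r{\upharpoonright}\xi=q$, $d_r=d_q\cup(d_p\setminus\xi)$ and $r(\zeta)=\mathrm{Ext}_m(\ell_q,\lambda_p,\lambda_q,p(\zeta))$ for $\zeta\in d_p\setminus\xi$. Then $r\in P_{\xi'}$ and $r\le p,q$.
\item[(b)] Let $p\in P_{\xi}$ and $a\subseteq\xi\setminus d_p$ with $|a|\le\aleph_1$. Adding to $p$ the function $\mathrm{Ext}_0(\ell_p,-1,\lambda_p,\emptyset)$ at each $\zeta\in a$ gives a condition in $P_\xi$ below $p$.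
\item[(c)] Let $\theta\le\omega_1$ be a limit ordinal and $\langle p_j:j<\theta\rangle$ a descending sequence in $P_\xi$ with strictly increasing lengths. If $\lambda=\sup_j\lambda_{p_j}\notin E$, then the coordinatewise union, with length $\lambda$, is a condition in $P_\xi$ below all $p_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At $\zeta\in d_q$, \eqref{eq:star} holds because $q$ is a condition. Let $\zeta\in d_p\setminus\xi$. Then $r{\upharpoonright}\zeta\le p{\upharpoonright}\zeta$, so (Inh) covers $\delta\le\lambda_p$, and $r(\zeta)$ is good at every $\delta\in\Lambda_{\ell_q}\cap(\lambda_p,\lambda_q]$. Finally $d_p\cap\xi\subseteq d_q$, so $r\le p$.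

(b) The new functions are good at every point of $\Lambda_{\ell_p}$, and (Inh) covers the old coordinates.

(c) Since $\lambda\notin E$, we have $E\cap(\lambda+1)=E\cap\lambda$, so the union $r$ has the right domains, and $|d_r|\le\aleph_1$. Given $\zeta\in d_r$ and $\delta\in\Lambda_{\ell_r}$, choose $j$ with $\zeta\in d_{p_j}$ and $\lambda_{p_j}\ge\delta$, and apply (Inh) to $p_j$.
\end{proof}

A special case of (a) is used often. For $p\in P_\xi$, $\lambda\ge\lambda_p$ and $m<\omega$, extend $\ell_p$ to $\ell'$ on $E\cap(\lambda+1)$ by the value $\emptyset$ and apply (a) to $q=(\lambda,\ell',\emptyset)\in P_0$. The resulting condition is the \emph{$m$-lengthening of $p$ to $\lambda$}. It has the support of $p$, and its functions are at least $m$ on $E\cap(\lambda_p,\lambda]$.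

If the lengths of a descending $\omega$-sequence converge to a point $\delta\in E$, a lower bound still exists, for one can put $\ell(\delta)=\emptyset$. But this fails for the tail of the iteration once $\ell(\delta)$ has been decided, and in Section~\ref{sec:proof} we shall be in that situation. The following device keeps all limits outside $E$. Call $N'\prec H(\chi)$ a \emph{closed model} if $|N'|=\aleph_1$, $\omega_1\subseteq N'$, every countable subset of $N'$ is an element of $N'$, and $N'$ contains $E$, $\mathrm{Ext}$ and $\langle P_\xi:\xi\le\omega_3\rangle$. Since $\aleph_1^{\aleph_0}=\aleph_1$ by CH, every $x\in H(\chi)$ lies in a closed model: take the union of an increasing $\omega_1$-chain of models of size $\aleph_1$ each of which contains all countable subsets of the earlier ones. The ordinal $\gamma=N'\cap\omega_2$ has cofinality $\omega_1$, since the supremum of a countable subset of $\gamma$ is in $N'$. By nonreflection there is a club $D$ of $\gamma$ with $D\cap E=\emptyset$. We say that $q$ \emph{jumps from $p$} if $q\le p$ and $D\cap(\lambda_p,\lambda_q)\ne\emptyset$.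

\begin{lemma}\label{lem:closed}
Let $N'$ be a closed model, $D$ as above, and $\xi\in N'$, $\xi\le\omega_3$.
\begin{enumerate}
\item[(a)] If $p\in P_\xi\cap N'$ and $O\in N'$ is dense in $P_\xi$, there is $q\in O\cap N'$ that jumps from $p$.
\item[(b)] If $a<\omega_1$ is a limit ordinal and $\langle p_b:b<a\rangle$ is a descending sequence in $P_\xi\cap N'$ such that each $p_{b+1}$ jumps from $p_b$, then the union of the sequence is a condition in $P_\xi\cap N'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\lambda_p<\gamma$. Take $\epsilon\in D$ above $\lambda_p$. The $0$-lengthening of $p$ to $\epsilon+1$ is in $N'$, and it has an extension in $O\cap N'$.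

(b) The lengths are strictly increasing, their supremum is below $\gamma$ because $\mathrm{cf}\,\gamma=\omega_1$, and it is a limit of points of $D$. So it lies in $D$ and not in $E$, and Lemma~\ref{lem:amalg}(c) applies. The sequence is in $N'$ by closure, hence so is its union.
\end{proof}

\begin{lemma}\label{lem:card}
\begin{enumerate}
\item[(a)] Each $P_\xi$, $\xi\le\omega_3$, adds no new $\omega_1$-sequences of ground model elements.
\item[(b)] $|P_\xi|\le\aleph_2$ for $\xi<\omega_3$, $|P|=\aleph_3$, and $P$ is $\aleph_3$-c.c.
\end{enumerate}
\end{lemma}

\begin{proof}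
(a) It suffices to show that the intersection of dense open sets $O_i$, $i<\omega_1$, is dense: applied to the sets of conditions deciding the $i$-th value of a name for a sequence, this gives densely many conditions deciding the whole sequence. Let $p\in P_\xi$ and take a closed model $N'$ containing $p$, $\xi$ and $\langle O_i:i<\omega_1\rangle$. Each $O_i$ is in $N'$. Build a descending sequence $\langle p_i:i<\omega_1\rangle$ in $P_\xi\cap N'$ with $p_0=p$, letting $p_{i+1}\in O_i$ jump from $p_i$ and taking unions at countable limits, by Lemma~\ref{lem:closed}. The supremum of all the lengths has cofinality $\omega_1$, so it is not in $E$, and the union is a condition by Lemma~\ref{lem:amalg}(c). It lies below $p$ and in every $O_i$.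

(b) For each $\lambda<\omega_2$ there are at most $(\aleph_1^{\aleph_0})^{\aleph_1}=2^{\aleph_1}=\aleph_2$ ladder assignments on $E\cap(\lambda+1)$. For $\xi<\omega_3$ there are at most $\aleph_2^{\aleph_1}=\aleph_2$ supports $d\subseteq\xi$, and for given $d$ and $\lambda$ at most $2^{\aleph_1}=\aleph_2$ sequences $\langle p(\zeta):\zeta\in d\rangle$. So $|P_\xi|\le\aleph_2$ and $|P|\le\aleph_3$; equality holds because every $\{\zeta\}$ is a support by Lemma~\ref{lem:amalg}(b).

The $\Delta$-system lemma says that if $\aleph_2^{\aleph_1}<\aleph_3$, then among $\aleph_3$ sets of size at most $\aleph_1$, indexed possibly with repetitions, there are $\aleph_3$ whose pairwise intersections all equal one set $R$. Given $\aleph_3$ conditions, apply this to their supports. There are at most $\aleph_2$ possibilities for $(\lambda_p,\ell_p,\langle p(\zeta):\zeta\in R\rangle)$, so two of the conditions, $p$ and $q$, agree on this triple. Let $r$ have the common length and ladder assignment, support $d_p\cup d_q$, and the functions of $p$ and $q$. By (Inh), applied to $p$ for $\zeta\in d_p$ and to $q$ for $\zeta\in d_q$, $r$ is a condition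 below $p$ and $q$.
\end{proof}

\begin{lemma}\label{lem:restr}
If $G$ is $P$-generic over $V$, then $G\cap P_\zeta$ is $P_\zeta$-generic over $V$ for every $\zeta<\omega_3$. Interpret $\dot c_\zeta$ in $V[G]$ as $\dot c_\zeta^{\,G\cap P_\zeta}$. Then for $p\in P$, $\alpha\in E$ and $\epsilon\in2$,
\[
p\Vdash_P\dot c_\zeta(\alpha)=\epsilon\iff p{\upharpoonright}\zeta\Vdash_{P_\zeta}\dot c_\zeta(\alpha)=\epsilon .
\]
\end{lemma}

\begin{proof}
If $r\in G$ is below $p,q\in G\cap P_\zeta$, then so is $r{\upharpoonright}\zeta\in G\cap P_\zeta$; thus $G\cap P_\zeta$ is a filter. If $O$ is dense in $P_\zeta$, then $\{r\in P:r{\upharpoonright}\zeta\in O\}$ is dense in $P$ by Lemma~\ref{lem:amalg}(a), so $G\cap P_\zeta$ meets $O$. The implication from right to left holds because $p\in G$ gives $p{\upharpoonright}\zeta\in G\cap P_\zeta$. If the right side fails, some $q\le p{\upharpoonright}\zeta$ in $P_\zeta$ forces $\dot c_\zeta(\alpha)\ne\epsilon$, and a common extension of $p$ and $q$, which exists by Lemma~\ref{lem:amalg}(a), forces the same in $P$.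
\end{proof}

\subsection{Choice of the names and the generic extension}\label{sub:book}

For $\zeta_0<\omega_3$, a family $\bar A=\langle A_\alpha:\alpha\in E\rangle$ of antichains of $P_{\zeta_0}$ determines, for every $\zeta\in[\zeta_0,\omega_3)$, a $P_\zeta$-name for the function $E\to2$ that is $1$ at $\alpha$ if and only if the generic filter meets $A_\alpha$. Since $|P_{\zeta_0}|\le\aleph_2$, there are at most $(2^{\aleph_2})^{\aleph_2}=\aleph_3$ such families; as soon as $P_{\zeta_0}$ is defined, list them in type $\omega_3$ with repetitions. Fix a surjection $\zeta\mapsto(\zeta_0,\zeta_1)$ from $\omega_3$ onto $\omega_3\times\omega_3$ with $\zeta_0\le\zeta$, and let $\dot c_\zeta$ be the name determined by the $\zeta_1$-th family for $P_{\zeta_0}$.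

Let $G$ be $P$-generic over $V$, and let $c:E\to2$ in $V[G]$, with a name $\dot c$. For $\alpha\in E$ let $A_\alpha$ be maximal among antichains of conditions forcing $\dot c(\alpha)=1$. Then $c(\alpha)=1$ if and only if $G\cap A_\alpha\ne\emptyset$. By the $\aleph_3$-c.c., $\bigcup_\alpha A_\alpha$ has size at most $\aleph_2$, so it is contained in some $P_{\zeta_0}$. Hence $c$ is the interpretation of some $\dot c_\zeta$.

In $V[G]$ put $\ell=\bigcup_{p\in G}\ell_p$ and $f_\zeta=\bigcup\{p(\zeta):p\in G,\ \zeta\in d_p\}$. By lengthening and Lemma~\ref{lem:amalg}(b), the set of $p$ with $\lambda_p\ge\alpha$ and $\zeta\in d_p$ is dense, so $\ell$ is a ladder assignment on $E$ and $f_\zeta:E\to\omega$. The heart of the matter is the following statement, proved in Section~\ref{sec:proof}.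

\begin{proposition}\label{prop:main}
In $V[G]$, for each $f:E\to\omega$ the set $\{\delta\in\Lambda_\ell:f\text{ is not good at }\delta\}$ is stationary in $\omega_2$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
The first two properties of $P$ are in Lemma~\ref{lem:card}. A collapse of $\omega_1$ or $\omega_2$ would be a new sequence of length at most $\omega_1$, and cardinals from $\aleph_3$ on are preserved by the $\aleph_3$-c.c. The subsets of $\omega_1$ are those of $V$, so $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$ in $V[G]$. A subset of an infinite cardinal $\mu$ in $V[G]$ is determined by $G$ and a $\mu$-sequence of antichains of $P$ from $V$, and $P$ has at most $\aleph_3^{\aleph_2}=\aleph_3$ antichains. So $(2^\mu)^{V[G]}\le(\aleph_3^{\,\mu})^V$, which is $\aleph_3$ for $\mu=\aleph_2$ and $\mu^+$ for $\mu\ge\aleph_3$. Thus GCH holds in $V[G]$.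

Cofinalities of ordinals below $\omega_2$ are unchanged and clubs of $V$ remain clubs, so in $V[G]$ the set $E\subseteq S^2_0$ is nonreflecting and unbounded in $\omega_2$, and Lemma~\ref{lem:space} applies to $X_\ell$. Given $c:E\to2$, write it as the interpretation of $\dot c_\zeta$. For $\delta\in\Lambda_\ell$ take $p\in G$ with $\zeta\in d_p$ and $\lambda_p\ge\delta$. Then $p{\upharpoonright}\zeta\in G\cap P_\zeta$, and \eqref{eq:star} shows that $f_\zeta\supseteq p(\zeta)$ is $c$-good at $\delta$. So $X_\ell$ is normal. It is first countable and $\aleph_1$-cwH, and by Proposition~\ref{prop:main} no function is good at every point of $\Lambda_\ell$, so $X_\ell$ is not $\aleph_2$-cwH.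
\end{proof}

\section{One coordinate}\label{sec:onecoord}

Given a name $\dot f$, we want a condition that forces $\dot f$ not to be good at some $\delta^*\in\Lambda$. We are free to design the ladder at $\delta^*$. For $P_0$ this is all that is needed: build a descending $\omega$-sequence of conditions with lengths cofinal in some $\delta^*\in E$ that decides values $\dot f(\alpha_n)=v_n$ at points $\alpha_n$ cofinal in $\delta^*$, and put $\eta_{\delta^*}(n)=\alpha_n$, $h_{\delta^*}(n)=v_n$.

In $P_1$ the limit condition must also satisfy \eqref{eq:star} at $\delta^*$ for the coordinate $0$. We cannot always make its function good at $\delta^*$, since $\dot f$ may be the name of $f_0$ itself. So at some rungs we must rely on $\dot c_0(\alpha_n)=\dot c_0(\delta^*)$. But $\dot c_0$ is a $P_0$-name, and $\dot c_0(\delta^*)$ may depend on the ladder at $\delta^*$, which is known only when the construction is over. The way out is to prepare for both colors.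

\begin{example}\label{ex:one}
We show that no $p_*\in P_1$ forces a name $\dot f$ to be a function $E\to\omega$ good at every point of $\Lambda$. Suppose $p_*$ does; by Lemma~\ref{lem:amalg}(b) we may assume $d_{p_*}=\{0\}$. By (E4) take $N$ containing all parameters with $\delta^*=N\cap\omega_2\in E$, and let $\delta^*=\sup_k\delta_k$ with $\delta_k<\delta^*$ increasing. We work with pairs $(p^0,p^1)\in N$ of conditions with a common length $\lambda$ and a common ladder assignment, starting from $(p_*,p_*)$. The condition $p^t$ is the candidate for the case $\dot c_0(\delta^*)=t$.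

At stage $k$, do the following for $t=0$ and then for $t=1$. Ask whether there are $\alpha\in E$, $v<\omega$ and $q\le p^t$ with $\alpha>\lambda$, $\alpha\ge\delta_k$, $\lambda_q\ge\alpha$ and $q\Vdash\dot f(\alpha)=v\wedge\dot c_0(\alpha)=t$. If so, take such $\alpha,v,q$ in $N$, replace $p^t$ by $q$, replace $p^{1-t}$ by its amalgam with $q{\upharpoonright}0$ from Lemma~\ref{lem:amalg}(a) with $m=v+1$, and record the rung $\alpha$ with threshold $v$ as \emph{serving $t$}. End the stage by choosing $\alpha\in E\cap N$ above $\lambda$ and $\delta_k$, replacing both conditions by their $1$-lengthenings to $\alpha$, and recording $\alpha$ with threshold $0$ as a \emph{filler}.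

The records $(\alpha_n,v_n)$ form a ladder at $\delta^*$. Let $r_0\in P_0$ have length $\delta^*$, the union of the ladder assignments below $\delta^*$, and this ladder at $\delta^*$. Let $r_0'\le r_0$ in $P_0$ decide $\dot c_0(\delta^*)=t^*$. Let $g$ be the union of the functions $p^{t^*}(0)$ together with $(\delta^*,0)$, and let $r$ be $r'_0$ with $r(0)=\mathrm{Ext}_0(\ell_{r_0'},\delta^*,\lambda_{r_0'},g)$. Below $\delta^*$, \eqref{eq:star} is inherited, and above $\delta^*$ the function $r(0)$ is good. At $\delta^*$: if $\alpha_n$ is a filler or serves $1-t^*$, then $g(\alpha_n)>v_n$; if $\alpha_n$ serves $t^*$ through $q$, then $r'_0\le q{\upharpoonright}0$ forces $\dot c_0(\alpha_n)=t^*=\dot c_0(\delta^*)$. So $r$ is a condition below every $p^{t^*}$.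

Let $r'\le r$ decide $\dot f(\delta^*)=v^*$. Whenever the question is asked for $t^*$, the triple $\delta^*,v^*,r'$ shows that the answer is yes. So $t^*$ is served at every stage, and at each such rung $r$ forces $\dot f(\alpha_n)=v_n$. Hence $r\le p_*$ forces that $\dot f$ is not good at $\delta^*\in\Lambda$.
\end{example}

Three features carry over: one candidate for each guess of the colors of $\delta^*$; large values on the candidates that are not being served; and reflection, by which $\delta^*$ itself shows that the correct guess is served again and again. For a finite set $w$ of coordinates there are $2^{|w|}$ candidates, arranged as a tree (Subsection~\ref{sub:systems}). A ladder has $\omega$ rungs, so an increasing sequence of finite sets $w_n$ can reach countably many coordinates. But supports have size $\aleph_1$, as the proof of Lemma~\ref{lem:card}(a) requires. At every coordinate $\xi$ that never enters some $w_n$ we have no control of colors, so the limit function must be good at $\delta^*$: its value at $\alpha_n$ must exceed $v_n$ for almost all $n$, although $v_n$ is decided by a condition that has already fixed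 these values. A function from an uncountable set to $\omega$ has an uncountable fiber, so at a single rung uncountably many coordinates may be low. What can be arranged is that each coordinate is low at only finitely many rungs.

\section{Patterns and systems}\label{sec:tools}

For the rest of the proof suppose that Proposition~\ref{prop:main} fails. Then there are names $\dot f$, $\dot C$ and $p_*\in P$ such that
\begin{equation}\label{eq:assume}
p_*\Vdash\ \dot f:E\to\omega,\ \ \dot C\text{ is a club of }\omega_2,\ \text{ and }\dot f\text{ is good at every }\delta\in\Lambda_\ell\cap\dot C .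
\end{equation}

\subsection{Coherent injections}

At the $n$-th rung we prescribe the values at all coordinates by a pattern with an index $i_n<\omega_1$. Number the coordinates by countable ordinals. On those numbered below $i_n$ the pattern can be injective, so that only boundedly many are low. A coordinate numbered $j$ above all $i_n$ sees the sequence of its values as a function of $i_n$, and we want all these uncountably many functions to be large for almost all $n$. This is achieved by making them almost equal to one function.

\begin{lemma}\label{lem:coherent}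
There are injections $e_\gamma:\gamma\to\omega$, $\gamma<\omega_1$, such that $\{\beta<\gamma:e_\gamma(\beta)\ne e_{\gamma'}(\beta)\}$ is finite whenever $\gamma<\gamma'$.
\end{lemma}

\begin{proof}
Write $s=^*s'$ if $s,s'$ have the same domain and differ at finitely many points. We use recursion on $\gamma$, keeping $\omega\setminus\mathrm{ran}\,e_\gamma$ infinite. Let $e_{\gamma+1}$ extend $e_\gamma$ by one unused value. Let $\gamma=\sup_k\gamma_k$ be a limit, with $\gamma_k$ strictly increasing. We build injections $s_0\subseteq s_1\subseteq\cdots$ with $s_k=^*e_{\gamma_k}$, starting with $s_0=e_{\gamma_0}$. Given $s_k$, we have $s_k=^*e_{\gamma_{k+1}}{\upharpoonright}\gamma_k$. If $\beta\in[\gamma_k,\gamma_{k+1})$ and $e_{\gamma_{k+1}}(\beta)=s_k(\beta')$, then $s_k(\beta')\neq e_{\gamma_{k+1}}(\beta')$ by injectivity, so there are finitely many such $\beta$. Give them distinct values outside $\mathrm{ran}\,s_k\cup\mathrm{ran}\,e_{\gamma_{k+1}}$, whose complement is infinite, and let $s_{k+1}=e_{\gamma_{k+1}}$ at the other points of $[\gamma_k,\gamma_{k+1})$. With $s=\bigcup_ks_k$, let $e_\gamma(\gamma_k)=s(\gamma_{2k})$ and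 $e_\gamma=s$ off $\{\gamma_k:k<\omega\}$. Then $e_\gamma$ is injective, omits the values $s(\gamma_{2k+1})$, and $e_\gamma{\upharpoonright}\gamma_k=^*s_k=^*e_{\gamma_k}$ for each $k$, which gives $e_\gamma{\upharpoonright}\beta=^*e_\beta$ for all $\beta<\gamma$.
\end{proof}

Fix such a sequence and define a symmetric function $e:\omega_1\times\omega_1\to\omega$ by
\[
e(i,j)=e_i(j)\ \text{ for }j<i,\qquad e(i,j)=e_j(i)\ \text{ for }i<j,\qquad e(i,i)=0 .
\]

\begin{lemma}\label{lem:above}
Let $i^*<\omega_1$ be a limit ordinal, $I\subseteq\omega$, and let $i_n<i^*$ and $v_n<\omega$ for $n\in I$. Assume that the $i_n$ are strictly increasing, cofinal in $i^*$ if $I$ is infinite, and that $e_{i^*}(i_n)>v_n$. Then for each $j<\omega_1$ only finitely many $n\in I$ satisfy both $j>i_n$ and $e(i_n,j)\le v_n$.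
\end{lemma}

\begin{proof}
Let $I$ be infinite. If $j<i^*$, then $j>i_n$ holds for finitely many $n$. If $j\ge i^*$, then $e(i_n,j)=e_j(i_n)$, and this equals $e_{i^*}(i_n)>v_n$ unless $i_n$ is one of the finitely many points below $i^*$ where $e_j$ and $e_{i^*}$ differ.
\end{proof}

An \emph{indexing} of a set $d$ is an injection $\kappa:d\to\omega_1$ such that $\omega_1\setminus\mathrm{ran}\,\kappa$ is uncountable. If $d\subseteq d'$ and $|d'|\le\aleph_1$, every indexing of $d$ extends to an indexing of $d'$: split the unused ordinals into two uncountable sets and use one of them. The \emph{$i$-th pattern} on $d$ is $\xi\mapsto e(i,\kappa(\xi))$, and its set of \emph{$v$-low coordinates} is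
\[
F^v_\kappa(i)=\{\xi\in d:\kappa(\xi)\le i,\ e(i,\kappa(\xi))\le v\}.
\]
At most one $\xi$ has $\kappa(\xi)=i$, and at most $v+1$ have $\kappa(\xi)<i$ and $e_i(\kappa(\xi))\le v$. So
\begin{equation}\label{eq:bound}
|F^v_\kappa(i)|\le v+2 .
\end{equation}

\subsection{Flexible pairs}

Lemma~\ref{lem:above} takes care of coordinates numbered above $i_n$. It remains to keep a coordinate from being $v_n$-low for the $i_n$-th pattern infinitely often. We first record which rungs are available.

\begin{definition}\label{def:SA}
Let $p\in P$, $\kappa$ an indexing of $d_p$, $i<\omega_1$, $v<\omega$, and $\tau$ a finite function into $2$ with $\mathrm{dom}\,\tau\subseteq d_p$. Let $S(p,\kappa,i,v,\tau)$ be the set of $\alpha\in E$ with $\alpha>\lambda_p$ for which there is a \emph{witness} $q\le p$ with $\lambda_q\ge\alpha$,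
\[
q(\xi)(\alpha)=e(i,\kappa(\xi))\ \text{ for all }\xi\in d_p,\qquad q\Vdash\dot f(\alpha)=v,\qquad q\Vdash\dot c_\zeta(\alpha)=\tau(\zeta)\ \text{ for all }\zeta\in\mathrm{dom}\,\tau .
\]
Let $A(p,\kappa,v,\tau)=\{i<\omega_1:S(p,\kappa,i,v,\tau)\text{ is stationary}\}$.
\end{definition}

If $p'\le p$, $\kappa'\supseteq\kappa$ is an indexing of $d_{p'}$ and $\tau'\supseteq\tau$, then a witness for $\alpha\in S(p',\kappa',i,v,\tau')$ is a witness for $\alpha\in S(p,\kappa,i,v,\tau)$. Therefore
\begin{equation}\label{eq:mono}
A(p',\kappa',v,\tau')\subseteq A(p,\kappa,v,\tau)\qquad\text{and}\qquad F^v_{\kappa'}(i)\supseteq F^v_\kappa(i).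
\end{equation}

\begin{definition}\label{def:flex}
The pair $(v,\tau)$ is \emph{flexible at $(p,\kappa)$} if $\mathrm{dom}\,\tau\subseteq d_p$ and for all $p'\le p$, all indexings $\kappa'\supseteq\kappa$ of $d_{p'}$ and all finite $K\subseteq d_{p'}\setminus\mathrm{dom}\,\tau$, the set $\{i\in A(p',\kappa',v,\tau):F^v_{\kappa'}(i)\cap K=\emptyset\}$ is uncountable.
\end{definition}

A low coordinate in $\mathrm{dom}\,\tau$ is harmless, because its color at the rung is prescribed. Flexibility says that, now and after any extension, patterns can be chosen whose low coordinates avoid any given finite set of other coordinates. By the form of the definition, a pair flexible at $(p,\kappa)$ is flexible at $(p',\kappa')$ whenever $p'\le p$ and $\kappa'\supseteq\kappa$ indexes $d_{p'}$.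

\begin{example}\label{ex:flex}
Let $\dot f$ be the name of $f_\xi$, with $\xi\in d_p\setminus\mathrm{dom}\,\tau$. A witness $q$ for $\alpha\in S(p,\kappa,i,v,\tau)$ forces $\dot f(\alpha)=q(\xi)(\alpha)=e(i,\kappa(\xi))$, so $v=e(i,\kappa(\xi))$. Hence $\xi\in F^v_\kappa(i)$ for all $i\in A(p,\kappa,v,\tau)$ with $i\ge\kappa(\xi)$, and $K=\{\xi\}$ shows that $(v,\tau)$ is not flexible. A failure of flexibility points to coordinates whose colors must be guessed.
\end{example}

\subsection{Systems of conditions}\label{sub:systems}

The color of $\delta^*$ at a coordinate $\zeta$ is decided in $P_\zeta$, after the functions at coordinates below $\zeta$ have been fixed. So the function at a coordinate $\xi$ may depend only on the guesses at coordinates $\zeta\le\xi$. For a set $w\subseteq\omega_3$ and $t,t'\in2^w$ let $\Delta(t,t')=\min\{\zeta\in w:t(\zeta)\ne t'(\zeta)\}$ if $t\ne t'$, and $\Delta(t,t)=\omega_3$. Thus $\xi<\Delta(t,t')$ means that $t$ and $t'$ agree on $w\cap(\xi+1)$.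

\begin{definition}\label{def:system}
Let $w\subseteq\omega_3$ be finite. A \emph{system over $w$} is a family $\bar p=\langle p^t:t\in2^w\rangle$ of conditions in $P$ with a common length $\lambda_{\bar p}$, ladder assignment $\ell_{\bar p}$ and support $d_{\bar p}\supseteq w$, which is \emph{coherent}: $p^t{\upharpoonright}\Delta(t,t')=p^{t'}{\upharpoonright}\Delta(t,t')$ for all $t,t'\in2^w$. An \emph{indexed system} is a pair $(\bar p,\kappa)$ with $\kappa$ an indexing of $d_{\bar p}$. A system $\bar q$ over $w'$ \emph{extends} $\bar p$ if $w\subseteq w'$ and $q^t\le p^{t\upharpoonright w}$ for all $t\in2^{w'}$; for indexed systems we also require that the indexing be extended.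
\end{definition}

Extension is transitive. If $w\subseteq w'\subseteq d_{\bar p}$ with $w'$ finite, then $\langle p^{t\upharpoonright w}:t\in2^{w'}\rangle$ is a system over $w'$ extending $\bar p$, the \emph{lift} of $\bar p$ to $w'$; it is coherent because $\Delta(t{\upharpoonright}w,t'{\upharpoonright}w)\ge\Delta(t,t')$. The next lemma is the move of Example~\ref{ex:one}: strengthen one member at will and give the others large values from the splitting point on.

\begin{lemma}\label{lem:move}
Let $\bar p$ be a system over $w$, $t\in2^w$, $q\le p^t$ and $m<\omega$. There is a system $\bar q$ over $w$ extending $\bar p$ with $q^t=q$ such that $q^{s}(\xi)(\alpha)\ge m$ for all $s\in2^w$, $\xi\in d_{\bar p}$ with $\xi\ge\Delta(t,s)$, and $\alpha\in E\cap(\lambda_{\bar p},\lambda_q]$.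
\end{lemma}

\begin{proof}
Every $q^s$ gets $\lambda_q$, $\ell_q$, $d_q$. With $\Delta=\Delta(t,s)$ put
\[
q^s(\xi)=\begin{cases}
q(\xi)&\text{if }\xi\in d_q,\ \xi<\Delta,\\
\mathrm{Ext}_m(\ell_q,\lambda_{\bar p},\lambda_q,p^s(\xi))&\text{if }\xi\in d_{\bar p},\ \xi\ge\Delta,\\
\mathrm{Ext}_0(\ell_q,-1,\lambda_q,\emptyset)&\text{if }\xi\in d_q\setminus d_{\bar p},\ \xi\ge\Delta.
\end{cases}
\]
Then $q^t=q$. Since $q{\upharpoonright}\Delta\le p^t{\upharpoonright}\Delta=p^s{\upharpoonright}\Delta$, parts (a) and then (b) of Lemma~\ref{lem:amalg} show that $q^s$ is a condition below $p^s$. The lower bound $m$ is a property of $\mathrm{Ext}_m$. For coherence let $\xi\in d_q$ and $\xi<\Delta(s,s')$. As $s$ and $s'$ agree on $w\cap(\xi+1)$, we have $\xi<\Delta(t,s)$ if and only if $\xi<\Delta(t,s')$, so $q^s(\xi)$ and $q^{s'}(\xi)$ are given by the same clause. In the second clause $p^s(\xi)=p^{s'}(\xi)$ by coherence of $\bar p$, and the other clauses do not mention $s$.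
\end{proof}

\begin{definition}\label{def:settled}
Let $(\bar p,\kappa)$ be an indexed system over $w$, $t\in2^w$, $v<\omega$. Then $t$ is \emph{$v$-null} if $A(p^t,\kappa,v,t)$ is countable, $t$ is \emph{$v$-flexible} if $(v,t{\upharpoonright}u)$ is flexible at $(p^t,\kappa)$ for some $u\subseteq w$, and $t$ is \emph{$v$-settled} if it is $v$-null or $v$-flexible.
\end{definition}

These properties persist: if $(\bar q,\kappa')$ over $w'$ extends $(\bar p,\kappa)$ over $w$, $t\in2^{w'}$, and $t{\upharpoonright}w$ is $v$-null or $v$-flexible in $(\bar p,\kappa)$, then $t$ has the same property in $(\bar q,\kappa')$. For null this is \eqref{eq:mono}. For flexible the same $u$ works, and this is why $u$ is allowed to be smaller than $w$.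

\begin{lemma}\label{lem:settle}
For every $v<\omega$, every indexed system has an extension $(\bar q,\kappa')$, over some $w'$, in which every $t\in2^{w'}$ is $v$-settled.
\end{lemma}

\begin{proof}
As in Example~\ref{ex:flex}, a failure of flexibility produces a finite set $K$ that meets the low set of all but countably many available patterns. We add $K$ to $w$ and repeat; by \eqref{eq:bound} this cannot go on.

Say that $(\bar p,\kappa)$ over $w$ has \emph{level $m$} if every $t\in2^w$ is $v$-settled or satisfies $|F^v_\kappa(i)\cap w|\ge m$ for all but countably many $i\in A(p^t,\kappa,v,t)$. Every indexed system has level $0$. At level $v+3$ the inequality holds for no $i$, by \eqref{eq:bound}, so a $t$ satisfying the second alternative is $v$-null; thus all $t$ are $v$-settled. It suffices to extend a system $(\bar p,\kappa)$ of level $m$ to one of level $m+1$.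

Let $2^w=\{t_1,\dots,t_k\}$. We build successive extensions $(\bar p_0,\kappa_0)=(\bar p,\kappa)$, $(\bar p_1,\kappa_1),\dots,(\bar p_k,\kappa_k)$ over $w$ and finite sets $K_j$. If $t_j$ is $v$-settled in $(\bar p_{j-1},\kappa_{j-1})$, change nothing and let $K_j=\emptyset$. Otherwise $(v,t_j)$ is not flexible at $(p_{j-1}^{t_j},\kappa_{j-1})$. So there are $q_j\le p_{j-1}^{t_j}$, an indexing $\kappa_j\supseteq\kappa_{j-1}$ of $d_{q_j}$ and a finite $K_j\subseteq d_{q_j}\setminus w$ such that $F^v_{\kappa_j}(i)\cap K_j\ne\emptyset$ for all but countably many $i\in A(q_j,\kappa_j,v,t_j)$. Let $\bar p_j$ be given by Lemma~\ref{lem:move} for $t_j$, $q_j$ and $m=0$.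

Let $w'=w\cup\bigcup_jK_j$ and lift $\bar p_k$ to $w'$, with the indexing $\kappa_k$. Let $t\in2^{w'}$ and $t{\upharpoonright}w=t_j$. If $t_j$ was $v$-settled in $(\bar p_{j-1},\kappa_{j-1})$, then $t$ is $v$-settled by persistence. Otherwise, again by persistence, $t_j$ is not $v$-settled in $(\bar p,\kappa)$, so the second alternative of level $m$ holds for it. By \eqref{eq:mono},
\[
A(p_k^{t_j},\kappa_k,v,t)\subseteq A(p^{t_j},\kappa,v,t_j)\cap A(q_j,\kappa_j,v,t_j),
\]
and all but countably many $i$ in the left side satisfy $|F^v_{\kappa_k}(i)\cap w|\ge m$ and $F^v_{\kappa_k}(i)\cap K_j\ne\emptyset$. Since $K_j\cap w=\emptyset$, these $i$ satisfy $|F^v_{\kappa_k}(i)\cap w'|\ge m+1$.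
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

\subsection{Two models}

In Example~\ref{ex:one} the point $\delta^*$ was reflected to a rung $\alpha_n$. Now $\delta^*$ also carries a pattern, with index $i^*$, which has to be reflected to indices $i_n$. The first reflection needs a model that contains $i^*$ and not $\delta^*$; the second needs a model whose intersection with $\omega_1$ is $i^*$.

Since $E$ is stationary, (E4) gives $N\prec H(\chi)$ with $|N|=\aleph_1$, $\omega_1\subseteq N$ and $\delta^*:=N\cap\omega_2\in E$, containing the parameters $E$, $\mathrm{Ext}$, $\langle P_\xi\rangle$, $\langle\dot c_\zeta\rangle$, $p_*$, $\dot f$, $\dot C$, $\langle e_\gamma\rangle$. This is the only use of stationarity. Since $\mathrm{cf}\,\delta^*=\omega$, there is a countable $M\prec N$ that contains the parameters and a cofinal subset of $\delta^*$. Then $M\prec H(\chi)$ and $\sup(M\cap\omega_2)=\delta^*$. Let $i^*=M\cap\omega_1$. Fix increasing sequences $\delta_k\in M\cap\delta^*$ cofinal in $\delta^*$ and $j_k<i^*$ cofinal in $i^*$. All notions of Section~\ref{sec:tools} are definable in $H(\chi)$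 from the parameters, so $M$ and $N$ contain the sets $S$, $A$, $F$ whose arguments they contain, and the lemmas can be applied inside $M$.

\subsection{The chain and the ladder}\label{sub:chain}

We build an $\omega$-chain of indexed systems, each an element of $M$ and each extending the previous one. It starts with $p_*$, as a system over $\emptyset$, and an indexing in $M$. So all conditions in the chain are below $p_*$. Some of the moves are called \emph{steps} and numbered $n=0,1,2,\dots$; step $n$ fixes a rung $\alpha_n$, a threshold $v_n$ and a finite set $F_n\in M$ of coordinates. Let $(\bar p_n,\kappa_n)$ over $w_n$ be the indexed system just before step $n$, with $d_n=d_{\bar p_n}$ and $\lambda_n=\lambda_{\bar p_n}$, and let $\bar p_n^+$, also over $w_n$, be the system just after it. We shall have $F_n\subseteq d_n$. Whenever the support grows, the indexing is extended inside $M$. Stage $k<\omega$ consists of four parts.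

\medskip\noindent
\textbf{(A) Settling.} Extend by Lemma~\ref{lem:settle} so that all $t$ are $k$-settled. Let $w^{(k)}$ be the resulting finite set; it does not change during the rest of the stage. By persistence and the earlier stages, every $t\in2^{w^{(k)}}$ is $v$-settled for all $v\le k$.

\medskip\noindent
\textbf{(B) Serving.} Go through the pairs $(t,v)\in2^{w^{(k)}}\times\{0,\dots,k\}$. The value $\dot f(\delta^*)$ is not yet known, so all thresholds $v\le k$ are tried. If $t$ is $v$-flexible in the current system, do a \emph{serving step}. If it is step $n$, let $t_n=t$, $v_n=v$, fix $u_n\subseteq w_n$ such that $(v_n,t_n{\upharpoonright}u_n)$ is flexible at $(p_n^{t_n},\kappa_n)$, and put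
\[
K_n=\Big(w_n\cup\bigcup_{m<n}F_m\Big)\setminus u_n .
\]
These are the coordinates that must not be low: those in $w_n$ whose color is not prescribed, and those that were low before. The set $K_n$ is a finite subset of $d_n\setminus u_n$ and belongs to $M$. By flexibility the set
\[
A'=\{i\in A(p_n^{t_n},\kappa_n,v_n,t_n{\upharpoonright}u_n):F^{v_n}_{\kappa_n}(i)\cap K_n=\emptyset\}\in M
\]
is uncountable, so $A'\cap i^*$ is unbounded in $i^*$ by (E3). As $e_{i^*}$ is injective, only finitely many $i<i^*$ have $e_{i^*}(i)\le v_n$. Choose $i_n\in A'\cap i^*$ with $i_n\ge j_k$, larger than all $i_m$ chosen before, and with $e_{i^*}(i_n)>v_n$. This choice is made outside $M$, but $i_n\in M$. Let $F_n=F^{v_n}_{\kappa_n}(i_n)$. The set $S(p_n^{t_n},\kappa_n,i_n,v_n,t_n{\upharpoonright}u_n)\in M$ is stationary, so we can choose in $M$ an element $\alpha_n\ge\delta_k$ of it and a witness $q_n\le p_n^{t_n}$. Let $\bar p_n^+$ be given by Lemma~\ref{lem:move} for $t_n$, $q_n$ and $m=v_n+1$.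

\medskip\noindent
\textbf{(C) Meeting the club.} Go through $t\in2^{w^{(k)}}$. With $\bar p$ the current system, choose in $M$ a condition $q\le p^t$ and an ordinal $\beta$ with $\delta_k\le\beta<\omega_2$ and $q\Vdash\beta\in\dot C$, and apply Lemma~\ref{lem:move} to $t$, $q$ and $m=0$. Note that $\beta<\delta^*$.

\medskip\noindent
\textbf{(D) Filler.} Do one \emph{filler step}; it guarantees that there are infinitely many rungs. If it is step $n$, choose $\alpha_n\in E\cap M$ with $\alpha_n>\lambda_n$ and $\alpha_n\ge\delta_k$, put $v_n=0$ and $F_n=\emptyset$, and let $(p_n^+)^t$ be the $1$-lengthening of $p_n^t$ to $\alpha_n$. This is a system, because the new function at a coordinate depends only on the old function at that coordinate.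

\medskip
In both kinds of step $\lambda_n<\alpha_n\le\lambda_{\bar p_n^+}\le\lambda_{n+1}<\delta^*$. So $\langle\alpha_n:n<\omega\rangle$ is strictly increasing in $E\cap\delta^*$ and cofinal in $\delta^*$, and $\sup_n\lambda_n=\delta^*$. Put
\[
d^*=\bigcup_nd_n,\qquad w^*=\bigcup_nw_n,\qquad\kappa^*=\bigcup_n\kappa_n,
\]
and let $\ell^*$ be the ladder assignment on $E\cap(\delta^*+1)$ that extends all $\ell_{\bar p_n}$ and has $\eta_{\delta^*}(n)=\alpha_n$, $h_{\delta^*}(n)=v_n$. Then $w^*\subseteq d^*$ is countable, $|d^*|\le\aleph_1$, and $\kappa^*:d^*\to\omega_1$.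

For $t\in2^{w^*}$ write $p_n[t]=p_n^{t\upharpoonright w_n}$. Since extension is transitive,
\begin{equation}\label{eq:chain}
p_n[t]\le p^{t\upharpoonright w}\ \text{ for every system }\bar p\text{ over }w\text{ that occurs in the chain before step }n .
\end{equation}
In particular $\langle p_n[t]:n<\omega\rangle$ is descending, and for $\xi\in d^*$ we can put
\[
f^t_\xi=\bigcup\{p_n[t](\xi):\xi\in d_n\}:E\cap\delta^*\to\omega .
\]
By coherence, $f^t_\xi$ depends only on the restriction of $t$ to $w^*\cap(\xi+1)$.

\begin{lemma}\label{lem:rungs}
Let $t\in2^{w^*}$ and $\xi\in d^*$. For almost all $n$, either $f^t_\xi(\alpha_n)>v_n$, or $\xi\in w^*$ and $p_{n+1}[t]{\upharpoonright}\xi\Vdash_{P_\xi}\dot c_\xi(\alpha_n)=t(\xi)$. In particular, if $\xi\notin w^*$, then $f^t_\xi$ is good at $\delta^*$.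
\end{lemma}

\begin{proof}
Consider only $n$ so large that $\xi\in d_n$, and $\xi\in w_n$ in case $\xi\in w^*$. Let $s=t{\upharpoonright}w_n$. By \eqref{eq:chain}, $p_{n+1}[t]\le(p_n^+)^s$, so $f^t_\xi(\alpha_n)=(p_n^+)^s(\xi)(\alpha_n)$. At a filler step this is at least $1>v_n$. Let $n$ be a serving step. If $\xi\ge\Delta(t_n,s)$, the value is at least $v_n+1$ by Lemma~\ref{lem:move}. So let $\xi<\Delta(t_n,s)$. By coherence $(p_n^+)^s{\upharpoonright}(\xi+1)=q_n{\upharpoonright}(\xi+1)$, and since $q_n$ is a witness, $f^t_\xi(\alpha_n)=e(i_n,\kappa^*(\xi))$. Suppose that this value is at most $v_n$.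

\emph{Case $\kappa^*(\xi)>i_n$.} The $i_n$ are strictly increasing. Each stage has finitely many steps and $i_n\ge j_k$ at stage $k$, so the $i_n$ are cofinal in $i^*$ if there are infinitely many. By Lemma~\ref{lem:above} this case occurs for finitely many $n$.

\emph{Case $\kappa^*(\xi)\le i_n$.} Then $\xi\in F_n$, so $\xi\notin K_n$. If $\xi\in u_n$, then $q_n\Vdash\dot c_\xi(\alpha_n)=t_n(\xi)$, and $t_n(\xi)=s(\xi)=t(\xi)$ as $\xi<\Delta(t_n,s)$. By Lemma~\ref{lem:restr}, $q_n{\upharpoonright}\xi=(p_n^+)^s{\upharpoonright}\xi$ forces this in $P_\xi$, and so does the stronger condition $p_{n+1}[t]{\upharpoonright}\xi$: the second alternative holds. If $\xi\notin u_n$, then $\xi\notin K_n$ means that $\xi\notin F_m$ for all $m<n$. As $\xi\in F_n$, this happens for at most one $n$.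
\end{proof}

\subsection{A condition at the top}

We now choose the branch $t^*$ and a lower bound of $\langle p_n[t^*]\rangle$ together, going up through the coordinates. At a coordinate $\zeta\in w^*$ we first decide $\dot c_\zeta(\delta^*)$ in $P_\zeta$, call the result $t^*(\zeta)$, and only then choose the function at $\zeta$.

For $t\in2^{w^*}$ and $\xi\in d^*$ let $g^t_\xi=f^t_\xi\cup\{(\delta^*,e(i^*,\kappa^*(\xi)))\}$; so $\delta^*$ receives the $i^*$-th pattern. For $\rho\le\omega_3$, a condition $r\in P_\rho$ \emph{follows $t$ below $\rho$} if $\lambda_r\ge\delta^*$, $\ell_r\supseteq\ell^*$, $d^*\cap\rho\subseteq d_r$, and $r(\xi)\supseteq g^t_\xi$ for all $\xi\in d^*\cap\rho$. This depends only on the restriction of $t$ to $w^*\cap\rho$, so it makes sense for $t$ defined only there. It passes to stronger conditions in $P_\rho$. Comparing lengths, ladder assignments, supports and functions, we see that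
\begin{equation}\label{eq:follow}
\text{if }r\text{ follows }t\text{ below }\rho,\text{ then }r\le p_n[t]{\upharpoonright}\rho\text{ for all }n .
\end{equation}

\begin{lemma}\label{lem:block}
Let $\rho\le\sigma\le\omega_3$ with $w^*\cap[\rho,\sigma)\subseteq\{\rho\}$, let $t\in2^{w^*}$, and let $r\in P_\rho$ follow $t$ below $\rho$. If $\rho\in w^*$ and $\rho<\sigma$, assume also that $r\Vdash_{P_\rho}\dot c_\rho(\delta^*)=t(\rho)$. Let $r^+$ be $r$ together with the functions
\[
r^+(\xi)=\mathrm{Ext}_0(\ell_r,\delta^*,\lambda_r,g^t_\xi)\qquad(\xi\in d^*\cap[\rho,\sigma)).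
\]
Then $r^+\in P_\sigma$, $r^+{\upharpoonright}\rho=r$, and $r^+$ follows $t$ below $\sigma$.
\end{lemma}

\begin{proof}
Only \eqref{eq:star} at $\xi\in d^*\cap[\rho,\sigma)$ needs proof. By induction $r^+{\upharpoonright}\xi$ is a condition. It follows $t$ below $\xi$, so $r^+{\upharpoonright}\xi\le p_n[t]{\upharpoonright}\xi$ for all $n$ by \eqref{eq:follow}. Let $\delta\in\Lambda_{\ell_r}$. If $\delta<\delta^*$, apply (Inh) to $p_n[t]$ for an $n$ with $\xi\in d_n$ and $\lambda_n\ge\delta$. If $\delta>\delta^*$, then $r^+(\xi)$ is good at $\delta$ by the choice of $\mathrm{Ext}_0$. Let $\delta=\delta^*$. If $\xi\notin w^*$, then $r^+(\xi)$ is good at $\delta^*$ by Lemma~\ref{lem:rungs}. If $\xi\in w^*$, then $\xi=\rho$ and $r^+{\upharpoonright}\xi=r$ forces $\dot c_\xi(\delta^*)=t(\xi)$. By Lemma~\ref{lem:rungs}, for almost all $n$ either $r^+(\xi)(\alpha_n)>v_n$ or $r\le p_{n+1}[t]{\upharpoonright}\xi$ forces $\dot c_\xi(\alpha_n)=t(\xi)$. So $r$ forces that $r^+(\xi)$ is $\dot c_\xi$-good at $\delta^*$.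
\end{proof}

\begin{lemma}\label{lem:top}
There are $t^*\in2^{w^*}$, $v^*<\omega$ and $r\in P$ such that $r$ follows $t^*$ below $\omega_3$, $r\Vdash\dot c_\zeta(\delta^*)=t^*(\zeta)$ for all $\zeta\in w^*$, and $r\Vdash\dot f(\delta^*)=v^*$.
\end{lemma}

\begin{proof}
Let $\langle\zeta_a:a<\theta\rangle$ be the increasing enumeration of $w^*$, with $\theta<\omega_1$, and put $\zeta_\theta=\omega_3$. Each decision of a color increases the length, and $\theta$ may be infinite, so we must pass countable limits. Take a closed model $N'\prec H(\chi')$, for a large $\chi'$, that contains everything constructed so far, and a club $D$ as in Lemma~\ref{lem:closed}. Partial functions from the countable set $w^*$ to $2$ are in $N'$. By recursion on $a\le\theta$ we define $t^*$ on $w^*\cap\zeta_a$ and $r_a\in P_{\zeta_a}\cap N'$ following $t^*$ below $\zeta_a$, such that $r_{a'}\le r_a$ for $a<a'$ and $r_{a+1}$ jumps from $r_a$. Lemma~\ref{lem:block} is always applied to the extension by $0$ of the part of $t^*$ defined so far, so its result is in $N'$.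

For $a=0$ apply Lemma~\ref{lem:block} to $(\delta^*,\ell^*,\emptyset)\in P_0$ with $\rho=0$ and $\sigma=\zeta_0$. Here $w^*\cap[0,\zeta_0)=\emptyset$, so no color has to be decided.

Given $r_a$ with $a<\theta$, Lemma~\ref{lem:closed}(a) gives $r_a'\in P_{\zeta_a}\cap N'$ that jumps from $r_a$ and decides $\dot c_{\zeta_a}(\delta^*)$; let $t^*(\zeta_a)$ be the value. Apply Lemma~\ref{lem:block} to $r'_a$ with $\rho=\zeta_a$ and $\sigma=\zeta_{a+1}$, where $w^*\cap[\rho,\sigma)=\{\rho\}$, to get $r_{a+1}$ with $r_{a+1}{\upharpoonright}\zeta_a=r'_a$. Then $r_{a+1}\le r_a'$, so $r_{a+1}$ jumps from $r_a$.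

For limit $a$ let $\rho=\sup_{b<a}\zeta_b\in N'$. The sequence $\langle r_b:b<a\rangle$ is descending in $P_\rho\cap N'$, so its union is in $P_\rho\cap N'$ by Lemma~\ref{lem:closed}(b). It follows $t^*$ below $\rho$, because each $\xi<\rho$ is below some $\zeta_b$. Apply Lemma~\ref{lem:block} with $\rho$ and $\sigma=\zeta_a$. Here $w^*\cap[\rho,\zeta_a)=\emptyset$, since $\zeta_b<\rho$ for $b<a$.

Now $r_\theta\in P$ follows $t^*$ below $\omega_3$, and $r_\theta\le r_{a+1}\le r'_a$ for $a<\theta$, so $r_\theta$ forces $\dot c_{\zeta_a}(\delta^*)=t^*(\zeta_a)$ by Lemma~\ref{lem:restr}. By \eqref{eq:follow}, $r_\theta\le p_0[t^*]\le p_*$, so some $r\le r_\theta$ decides $\dot f(\delta^*)$.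
\end{proof}

\subsection{The contradiction}

Fix $t^*,v^*,r$ as in Lemma~\ref{lem:top}. By \eqref{eq:follow} and \eqref{eq:chain},
\begin{equation}\label{eq:below}
r\le p^{t^*\upharpoonright w}\ \text{ for every system }\bar p\text{ over }w\text{ in the chain.}
\end{equation}
In part (C) of stage $k$, when $t^*{\upharpoonright}w^{(k)}$ is handled, the member of the new system at that index forces some $\beta\in[\delta_k,\delta^*)$ into $\dot C$. By \eqref{eq:below}, $r$ forces that $\dot C$ is unbounded in $\delta^*$, hence $r\Vdash\delta^*\in\dot C$. Also $r\Vdash\delta^*\in\Lambda_\ell$ with ladder $\langle\alpha_n\rangle$ and thresholds $\langle v_n\rangle$, since $\ell_r\supseteq\ell^*$.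

Let $k\ge v^*$, let $(\bar p,\kappa)$ be the indexed system after part (A) of stage $k$, and let $\tau=t^*{\upharpoonright}w^{(k)}$, a finite function in $M$. Then $\tau$ is $v^*$-settled. We show that it is not $v^*$-null.

The set $S=S(p^\tau,\kappa,i^*,v^*,\tau)$ belongs to $N$, because $p^\tau,\kappa,\tau\in M\subseteq N$ and $i^*\in\omega_1\subseteq N$. We claim that $\delta^*\in S$ with witness $r$. Indeed $\delta^*\in E$, $\lambda_{\bar p}<\delta^*\le\lambda_r$, and $r\le p^\tau$ by \eqref{eq:below}. For $\xi\in d_{\bar p}\subseteq d^*$ we have $r(\xi)(\delta^*)=g^{t^*}_\xi(\delta^*)=e(i^*,\kappa(\xi))$. Finally $r$ forces $\dot f(\delta^*)=v^*$ and $\dot c_\zeta(\delta^*)=\tau(\zeta)$ for $\zeta\in w^{(k)}$. By (E2) for $N$, the set $S$ is stationary, that is, $i^*\in A(p^\tau,\kappa,v^*,\tau)$. This last set belongs to $M$, so it is uncountable by (E3) for $M$.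

Hence $\tau$ is $v^*$-flexible, and by persistence it still is when the pair $(\tau,v^*)$ comes up in part (B). So there is a serving step $n$ in stage $k$ with $v_n=v^*$ and $t_n=\tau$. The member of $\bar p_n^+$ at $\tau$ is $q_n$, which forces $\dot f(\alpha_n)=v_n$, and $r\le q_n$ by \eqref{eq:below}.

This holds for every stage $k\ge v^*$, so $r$ forces $\dot f(\eta_{\delta^*}(n))=h_{\delta^*}(n)$ for infinitely many $n$. Thus $r\le p_*$ forces that $\delta^*\in\Lambda_\ell\cap\dot C$ and that $\dot f$ is not good at $\delta^*$, contradicting \eqref{eq:assume}. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:con}. \qed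

\section{Further properties of the space and the model}\label{sec:further}

A space is \emph{zero-dimensional} if it has a base of clopen sets, and \emph{metacompact} if every open cover has an open refinement such that each point lies in finitely many of its members. For a cover $\mathcal G$ let $\mathrm{st}(x,\mathcal G)$ be the union of the members of $\mathcal G$ containing $x$. A \emph{Moore space} is a regular space with open covers $\mathcal G_m$, $m<\omega$, such that the sets $\mathrm{st}(x,\mathcal G_m)$ form a neighborhood base at $x$ for every point $x$. The principle $\diamondsuit^+_{\omega_1}$ says that there are countable $\mathcal A_\alpha\subseteq\mathcal P(\alpha)$, $\alpha<\omega_1$, such that for every $Y\subseteq\omega_1$ there is a club $C$ of $\omega_1$ with $Y\cap\alpha,\ C\cap\alpha\in\mathcal A_\alpha$ for all $\alpha\in C$. The principle $\diamondsuit^*(S^2_0)$ says that there are $\mathcal A_\delta\subseteq\mathcal P(\delta)$ of size at most $\aleph_1$, $\delta\in S^2_0$, such that for every $Y\subseteq\omega_2$ there is a club $C$ of $\omega_2$ with $Y\cap\delta\in\mathcal A_\delta$ for all $\delta\in C\cap S^2_0$.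

\begin{theorem}\label{thm:further}
In the model $V[G]$ of Theorem~\ref{thm:main}, let $X=X_\ell$.
\begin{enumerate}
\item $X$ is a zero-dimensional, metacompact, normal, nonmetrizable Moore space of size $\aleph_2$, the union of the closed discrete set $E$ and a set of isolated points; it is $\aleph_1$-cwH and not $\aleph_2$-cwH.
\item For every $f:E\to\omega$, the set of $\delta\in\Lambda_\ell$ for which $\{n\ge f(\delta):x_{\delta,n}\in U_{f(\eta_\delta(n))}(\eta_\delta(n))\}$ is infinite is stationary in $\omega_2$.
\item $V$ and $V[G]$ have the same $H(\omega_2)$. In particular, starting from $V=L$, the counterexample coexists with GCH, $\diamondsuit^+_{\omega_1}$ and $\diamondsuit^*(S^2_0)$.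
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Let $\delta\ne\delta'$ in $E$ and $m<\omega$. The sets $U_m(\delta)$ and $U_k(\delta')$ can share only the edge joining $\delta$ and $\delta'$, and they are disjoint once $k$ exceeds the weight of that edge at $\delta'$. So $U_m(\delta)$ is closed. An edge lies outside $U_k(\delta')$ for large $k$, so singletons of edges are closed. Hence $X$ is zero-dimensional, and therefore regular. Let $\mathcal G_m$ consist of the sets $U_m(\delta)$, $\delta\in E$, and the singletons of edges. Then $\mathrm{st}(\delta,\mathcal G_m)=U_m(\delta)$, and $\mathrm{st}(x_{\delta,n},\mathcal G_m)=\{x_{\delta,n}\}$ once $m>\max(n,h_\delta(n))$. So $X$ is a Moore space. Every open cover has a refinement consisting of one set $U_{m_\delta}(\delta)$ for each $\delta\in E$ and the singletons of edges; a vertex lies in one of these sets and an edge in at most three. So $X$ is metacompact. It is not metrizable, because metrizable spaces are collectionwise Hausdorff (Section~\ref{sec:intro}). It has $\aleph_2$ vertices and at most $\aleph_2$ edges. The remaining properties were shown in the proof of Theorem~\ref{thm:main}.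

(2) If $f$ is not good at $\delta\in\Lambda_\ell$, then $h_\delta(n)\ge f(\eta_\delta(n))$, that is, $x_{\delta,n}\in U_{f(\eta_\delta(n))}(\eta_\delta(n))$, for infinitely many $n$. Apply Proposition~\ref{prop:main}.

(3) An element $y$ of $H(\omega_2)$ is recovered, by the Mostowski collapse, from a relation on a subset of $\omega_1$ isomorphic to $\in$ on the transitive closure of $\{y\}$. By Lemma~\ref{lem:card}(a) no such relations are added, and $\omega_2$ is preserved, so $H(\omega_2)$ is unchanged. The principle $\diamondsuit^+_{\omega_1}$ holds in $L$ (Jensen), and it quantifies only over elements of $H(\omega_2)$, so it holds in $L[G]$. The principle $\diamondsuit^*(S^2_0)$ follows from GCH in $V[G]$: with $F^i_\delta$ from Lemma~\ref{lem:guess}, let $\mathcal A_\delta$ consist of the sets $\{\alpha<\delta:F^i_\delta(0,\alpha)=1\}$, $i<\omega_1$, and for $Y\subseteq\omega_2$ apply the lemma to the function $F$ with $F(i,\alpha)=1$ for $\alpha\in Y$ and $F(i,\alpha)=0$ otherwise.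
\end{proof}

\begin{thebibliography}{9}

\bibitem{fleissner}
Fleissner, \emph{Normal Moore spaces in the constructible universe}, Proc. AMS 46 (1974).

\bibitem{huge}
\emph{Topological Applications of Generic Huge Embeddings},
\texttt{http://www.\allowbreak electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20\allowbreak of\%20\allowbreak the\%20\allowbreak American\%20\allowbreak Mathematical\%20\allowbreak Society\%20\allowbreak US/\allowbreak 1900-2006/\allowbreak 1994-341-01/\allowbreak S0002-9947-1994-1223302-X.pdf}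

\end{thebibliography}
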